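# Graphs of maximal degree 3 and large girth that do not occur in the difference graph of $S$-units

## 1. Difference graphs, girth, Cayley graphs, potentials and property (T)

All graphs are simple. Those we try to embed are finite.

**Definition 1.1 (the graph $\mathcal G$).** Let $S$ be a finite set of primes. Let $U$ be the set of integers $\pm\prod_{p\in S}p^{a_p}$ with all $a_p\ge 0$. The graph $\mathcal G$ has vertex set $\mathbb Z$, and $m,n$ are joined if $m-n\in U$.

Example. For $S=\{2\}$ the neighbors of $0$ are $\pm1,\pm2,\pm4,\pm8,\dots$, so $0$ and $3$ are not joined. For $S=\{2,3\}$ they are.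

**Definition 1.2 (occurrence).** A finite graph *occurs* among the subgraphs of $\mathcal G$ if it is isomorphic to a subgraph of $\mathcal G$, not necessarily induced. Equivalently, there is an injective map $f$ from its vertices to $\mathbb Z$ with $f(u)-f(v)\in U$ for every edge $uv$.

Example. Take $S=\{2\}$. The triangle occurs, on $0,1,2$. The path with two edges occurs on the same three integers; that $0$ and $2$ are also joined does no harm.

**Definition 1.3 (maximal degree, girth).** A graph has *maximal degree $3$* if every vertex has degree at most $3$; no vertex need have degree exactly $3$. The *girth* is the length of a shortest cycle. A forest has infinite girth.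

Example. The graph of the 3-dimensional cube has maximal degree $3$ and girth $4$.

**Definition 1.4 (finite rank, the graph $\mathcal G(K,\mathcal U)$).** The *rank* of an abelian group is the maximal number of elements that are independent over $\mathbb Z$. Let $K$ be a field of characteristic $0$ and let $\mathcal U\subset K^*$ be a subgroup of finite rank with $-1\in\mathcal U$. Then $\mathcal G(K,\mathcal U)$ is the graph on $K$ with $x\sim y$ iff $x-y\in\mathcal U$. A finite graph with vertex set $V$ *occurs* in it if there is an injective $f:V\to K$ with $f(u)-f(v)\in\mathcal U$ for every edge $uv$; such an $f$ is called an *embedding*.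

Example. For $K=\mathbb Q$ the group $\mathcal U=\{\pm2^a3^b:a,b\in\mathbb Z\}$ has rank $2$. In general $\{\pm\prod_{p\in S}p^{a_p}:a_p\in\mathbb Z\}$ has rank $|S|$ and contains $U$, so $\mathcal G$ is a subgraph of $\mathcal G(\mathbb Q,\mathcal U)$. A graph that does not occur in the latter does not occur in $\mathcal G$.

**Definition 1.5 (Cayley graph, edge boundary).** Let $\mathsf A$ be a finite symmetric generating set of a group $\Gamma$ with $1\notin\mathsf A$. The graph $\mathrm{Cay}(\Gamma,\mathsf A)$ has vertex set $\Gamma$ and edges $\{g,ga\}$, $a\in\mathsf A$. For a set $Y$ of vertices of a graph, the *edge boundary* is the set of edges with exactly one end in $Y$.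

Example. $\mathrm{Cay}(\mathbb Z/m,\{\pm1\})$ is the cycle $C_m$. An arc of $\lfloor m/2\rfloor$ vertices has an edge boundary of only two edges. A family of graphs is *expanding* if, with a fixed $h>0$, every set $Y$ containing at most half of the vertices has at least $h|Y|$ boundary edges; cycles are not expanding.

**Definition 1.6 (exact functions, potentials).** Let $c$ be an antisymmetric function on the oriented edges of a graph with values in $K$, that is, $c(v,u)=-c(u,v)$. Its sum along a walk is the sum of its values on the steps. It is *exact* if $c(u,v)=\phi(v)-\phi(u)$ for a function $\phi$ on the vertices, called a *potential*.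

On a connected graph, $c$ is exact iff it sums to $0$ along every cycle. Necessity is clear. Conversely, define $\phi$ by summing along a spanning tree from a base vertex; an edge outside the tree closes up to a cycle with tree edges, so $c$ is the difference of $\phi$ there as well.

Example. On $C_m$ with $m>L$ let $c=1$ on every edge, oriented cyclically. Then $c$ sums to $0$ along every closed walk of length at most $L$, because such a walk cannot go around. But $c$ is not exact. So "short closed walks give zero" does not imply exactness in general.

**Definition 1.7 (property (T)).** A group $\Lambda$ with finite generating set $\mathsf A$ has *property (T)* if there is $\varepsilon_0>0$ such that for every unitary representation $\pi$ of $\Lambda$ without nonzero invariant vectors and every vector $\xi$,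
$$\max_{a\in\mathsf A}\|\pi(a)\xi-\xi\|\ge\varepsilon_0\|\xi\|.$$

Example. $\mathbb Z$ with $\mathsf A=\{\pm1\}$ does not have it: let $1$ act on $\mathbb C$ by $e^{i\theta}$ with $\theta\to0$, $\theta\neq0$. A finite group does, with $\mathsf A$ the whole group and $\varepsilon_0=1$: if all $\|\pi(a)\xi-\xi\|<\|\xi\|$, then the average of the $\pi(a)\xi$ is at distance less than $\|\xi\|$ from $\xi$, hence is a nonzero invariant vector.

## 2. Problem 3.7 and the two theorems

We can now ask the question, which is Problem 3.7 of "The difference graph of S-units" (http://www.math.klte.hu/publi/load_doc.php?p=1633&t=pap).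

**Problem 3.7.** Assume $2\in S$. Is there a constant $k$ with the property that every finite graph with maximal degree $3$ and girth $>k$ occurs among the subgraphs of $\mathcal G$?

In other words: if short cycles are forbidden, does every graph of maximal degree $3$ fit? The answer is no, for every finite set $S$, whether or not $2\in S$.

**Theorem 1.** Let $K$ be a field of characteristic $0$ and $\mathcal U\subset K^*$ a subgroup of finite rank with $-1\in\mathcal U$. For every $k$ there is a finite connected graph of maximal degree $3$ and girth $>k$ which does not occur in $\mathcal G(K,\mathcal U)$.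

By the example after Definition 1.4, Theorem 1 with $K=\mathbb Q$ shows that no constant $k$ as in Problem 3.7 exists.

**Theorem 2.** (a) In Theorem 1 the graph can be taken connected and $3$-regular. (b) If $2\in S$, every finite graph of maximal degree $\le2$ occurs in $\mathcal G$; so degree $3$ is the exact threshold.

## 3. Cycles, forests, $K_4$ and the cube by hand

**Proof of Theorem 2(b).** A graph of maximal degree $\le2$ is a disjoint union of paths and cycles. A path is realized by consecutive integers. For $C_m$, $m\ge3$, consider the $m-1$ numbers $1,1,2,4,\dots,2^{m-3}$. Their partial sums, starting from the empty sum, are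
$$0,\,1,\,2,\,4,\,\dots,\,2^{m-2},$$
which are $m$ distinct integers. Consecutive ones differ by powers of $2$, and the last minus the first is $2^{m-2}$. So they realize $C_m$. Disjoint unions are obtained by translating the components far apart. $\blacksquare$

*Forests.* If $2\in S$, every finite forest occurs, with no condition on degrees. Place one vertex of each tree far from the others and add leaves one at a time: a leaf attached to $v$ is placed at $f(v)+2^j$, with $j$ chosen so that this integer is not yet used.

*The graph $K_4$.* Let $S=\{2\}$. If $a<b<c$ form a triangle, then $(b-a)+(c-b)=c-a$ is an equation between powers of $2$, so $b-a=c-b$. If $a<b<c<d$ formed a $K_4$, the triangles $abc$ and $bcd$ would give $b-a=c-b=d-c=r$, and $d-a=3r$ is not a power of $2$. So $K_4$ does not occur. The obstruction is short equations between units; this is what a girth condition forbids. For $S=\{2,3\}$ the integers $0,1,2,3$ do form a $K_4$.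

*The cube.* The cube occurs for $S=\{2\}$: send the vertex $(\epsilon_1,\epsilon_2,\epsilon_3)\in\{0,1\}^3$ to $\epsilon_1b_1+\epsilon_2b_2+\epsilon_3b_3$ with $(b_1,b_2,b_3)=(1,2,4)$. Any three units with distinct subset sums would do. The 12 edges fall into three parallel classes, and the embedding is $f=b_1f_1+b_2f_2+b_3f_3$, where $f_i$ is the $i$-th coordinate and the $b_i$ are free parameters. We shall bring every embedding of a suitable graph into this shape.

## 4. Unit equations, $\mathrm{SL}_3(\mathbb Z)$, and expansion from property (T)

Three published results are used as black boxes.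

**(ESS)** (Evertse–Schlickewei–Schmidt, Ann. of Math. 155 (2002), 807–836.) Let $F$ be an algebraically closed field of characteristic $0$, let $\Gamma\subset(F^*)^l$ be a subgroup of rank $r$, and let $a_1,\dots,a_l\in F^*$. Then $\sum a_ix_i=1$ has at most $\exp((6l)^{3l}(r+1))$ solutions $x\in\Gamma$ without vanishing nonempty subsum.

Take $F$ to be an algebraic closure of $K$ and $\Gamma=\mathcal U^l$, of rank $l\cdot\operatorname{rank}\mathcal U$. We get a bound $A(l)$ depending only on $l$ and $\operatorname{rank}\mathcal U$, and we may take $A$ nondecreasing with $A\ge1$. There is a homogeneous form: for $l\ge2$ and $a_i\in K^*$, the equation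
$$\sum_{i=1}^la_ix_i=0$$
has, up to common scaling, at most $A(l)$ solutions in $\mathcal U^l$ with no proper nonempty vanishing subsum. Indeed, dividing by $-a_lx_l$ gives an equation with right side $1$ in the $l-1$ unknowns $x_i/x_l$, again without vanishing nonempty subsum, and $A(l-1)\le A(l)$.

Example. Let $\mathcal U=\{\pm2^a\}$. The solutions of $x+y=1$ are $(\frac12,\frac12)$, $(2,-1)$, $(-1,2)$: two powers of $2$ add up to $1$ only as $\frac12+\frac12$, and $2^a=1+2^b$ forces $b=0$, $a=1$. In contrast $x+y+z=1$ has infinitely many solutions $x=1$, $y=-z$; they contain the vanishing subsum $y+z$. This is why subsums must always be watched.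

**(SL)** The group $\Lambda=\mathrm{SL}_3(\mathbb Z)$ is generated by the set $\mathsf A$ of its $d=12$ elementary matrices $e_{ij}(\pm1)$ and is finitely presented (Milnor, *Introduction to Algebraic K-theory*, Cor. 10.3). It surjects onto $\mathrm{SL}_3(\mathbb F_p)$, since the latter is generated by elementary matrices.

**(T)** $\Lambda$ has property (T); let $\varepsilon_0$ be the constant of Definition 1.7 for $\mathsf A$. The finite-index subgroups of $\Lambda$ then have (T) too, and so they have finite abelianization (Bekka–de la Harpe–Valette, *Kazhdan's Property (T)*).

**Consequence 4.1 (Margulis).** Put $\varepsilon=\min(1,\varepsilon_0^2/4)$. In the Cayley graph of a finite quotient $\bar\Lambda$ of $\Lambda$ with respect to the image of $\mathsf A$, every vertex set $Y$ has at least $\varepsilon\min(|Y|,|Y^c|)$ boundary edges.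

*Proof.* Let $\Lambda$ act on functions on $\bar\Lambda$ by $(\pi(a)\varphi)(g)=\varphi(ga)$. An invariant function is constant, so on functions of mean $0$ there is no nonzero invariant vector. Apply (T) to $\varphi=1_Y-|Y|/|\bar\Lambda|$. For some $a\in\mathsf A$,
$$\|\pi(a)\varphi-\varphi\|^2\ge\varepsilon_0^2\|\varphi\|^2=\varepsilon_0^2\frac{|Y||Y^c|}{|\bar\Lambda|}\ge\frac{\varepsilon_0^2}2\min(|Y|,|Y^c|),$$
because the larger of $|Y|,|Y^c|$ is at least $|\bar\Lambda|/2$. The left side is the number of $g$ for which $\{g,ga\}$ is a boundary edge of $Y$. For fixed $a$ each edge arises from at most two $g$, so the left side is at most twice the number of boundary edges. $\square$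

## 5. Counting embeddable graphs: long cycles make (ESS) useless

It is natural to count. There are very many graphs of maximal degree $3$ on $n$ labeled vertices. Each cycle of an embedded graph gives an equation $\sum\pm x_e=0$ between units, and (ESS) says that such an equation has few solutions up to scaling. So perhaps only few graphs can be embedded.

This stops at the length of the cycles. A graph on $n$ vertices with maximal degree $3$ has at most $3n/2$ edges, so there are at most $\exp(Cn\ln n)$ such graphs. If all we know about the cycles of our graph is a lower bound for their lengths, we must allow lengths that grow with $n$. Already for $l=\ln n$ terms the exponent in (ESS) is at least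
$$(6\ln n)^{3\ln n}=n^{3\ln(6\ln n)},$$
which for large $n$ exceeds $n^2$, hence exceeds $Cn\ln n$. A single equation of this length is allowed more solutions than there are graphs.

The way around this is to split the graph into two parts. Fix a *frame* $H_0$ of girth $>k$ whose closed walks of bounded length, bounded by some $L$ independent of the size, already detect every failure of exactness. On the frame only equations with at most $L$ terms are needed, and the bound is a constant per equation. The variability is put into a matching $M$ added to the degree-$2$ vertices of the frame. If $w$ is the number of these vertices, there are about $w^{w/2}$ matchings, up to factors $C^w$. We shall show that at most $C^ww^{(1/2-\kappa/2)w}$ of them, for a fixed $\kappa>0$, give graphs that occur.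

## 6. The frame $H_0$: a subdivided Cayley graph of $\mathrm{SL}_3(\mathbb F_p)$

Fix $k\ge2$, as we may, since enlarging $k$ only strengthens Theorem 1. Put $\kappa=10^{-6}$ and fix an odd $t>k$ with $\frac1{t-1}\le2\kappa$. For a prime $p\ge3$ let $\Lambda_p=\mathrm{SL}_3(\mathbb F_p)$ and $B=\mathrm{Cay}(\Lambda_p,\mathsf A)$. For $p\ge3$ the set $\mathsf A$ injects into $\Lambda_p\setminus\{1\}$, so $B$ is a simple connected $d$-regular graph. Write $\mathsf A=\{a_1,\dots,a_d\}$ and $a_{\tau(i)}=a_i^{-1}$.

**Step 6.1: construction.** *Purpose: bring the degrees down to $3$, then make almost all vertices have degree $2$.* Let $B'$ have vertex set $\Lambda_p\times\{1,\dots,d\}$, *path edges* $(g,i)(g,i+1)$ for $1\le i<d$, and *connecting edges* $(g,i)(ga_i,\tau(i))$. So each vertex $g$ of $B$ is stretched to a path with $d$ vertices, each taking over one of the $d$ edges at $g$. Each vertex lies on exactly one connecting edge, and the connecting edges correspond one to one to the edges of $B$. Hence $B'$ is simple and connected with degrees in $\{2,3\}$.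

Let $H_0$ arise from $B'$ by replacing each edge by a path with $t$ edges, called a *segment*. Let $W$ be the set of interior vertices of segments; they have degree $2$. Put
$$V=V(H_0),\quad n=|V|,\quad w=|W|=(t-1)|E(B')|,\quad E=|E(H_0)|=t|E(B')|=w+\frac w{t-1}\le(1+2\kappa)w.$$
Since $t$ is odd, $w$ is even. From $|V(B')|=d|\Lambda_p|\le(d-1+\frac d2)|\Lambda_p|=|E(B')|$ we get $n=|V(B')|+w\le E\le2w$. As $B'$ is simple, cycles of $H_0$ have length $\ge3t>k$. As $p\to\infty$, $w\to\infty$. From now on "constant" means independent of $p$; constants may depend on $k$ (hence on $t$) and on $\operatorname{rank}\mathcal U$.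

**Step 6.2: $H_0$ has no bridge.** *Purpose: later no edge may be alone in its class.* It suffices to treat $B'$, since subdividing creates no bridges in a bridgeless graph. Each edge $\{g,ga\}$ of $B$ lies on the $p$-cycle $g,ga,ga^2,\dots$, as $e_{ij}(\pm1)$ has order $p$ in $\Lambda_p$. So $B$ minus an edge is connected, and therefore $B'$ minus a connecting edge is connected.

A finite connected graph has a vertex whose removal leaves it connected, so by vertex-transitivity $B$ has no cut vertex. Delete a path edge $(g,i)(g,i+1)$. Each of the two pieces of the path over $g$ has at least one vertex, whose connecting edge leads to the part of $B'$ over $\Lambda_p\setminus\{g\}$. That part is connected because $B-g$ is. So $B'$ minus a path edge is connected.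

**Step 6.3: expansion.** *Purpose: transfer Consequence 4.1 to $H_0$.* For $X\subset V$ let $\delta X$ be the set of edges of $H_0$ with exactly one end in $X$. There is a constant $h>0$ with
$$|\delta X|\ge h|X|\qquad\text{whenever }|X|\le n/2.\tag{6.1}$$

*Proof.* Assign the interior of each subdivided connecting edge to one of its two ends. Let $Z_g$ consist of the subdivided path over $g$ and the interiors assigned to its vertices. The sets $Z_g$ partition $V$, each is connected, and $|Z_g|\le d+(2d-1)(t-1)\le q_0:=2dt$. Each edge of $B$ gives exactly one edge of $H_0$ between the corresponding two sets.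

Let $G_1,G_0,G_m$ be the sets of $g$ with $Z_g\subset X$, with $Z_g\cap X=\emptyset$, and with neither. For $g\in G_m$ the connected set $Z_g$ contains an edge of $\delta X$, so $|\delta X|\ge|G_m|$. Next, $q_0|G_0\cup G_m|\ge|X^c|\ge n/2\ge|X|\ge|G_1|$, so $\min(|G_1|,|G_1^c|)\ge|G_1|/(2q_0)$. By Consequence 4.1 at least $\varepsilon|G_1|/(2q_0)$ edges of $B$ leave $G_1$. At most $d|G_m|$ of them go to $G_m$; the others go to $G_0$ and give distinct edges of $\delta X$. So
$$|\delta X|\ge\frac\varepsilon{2q_0}|G_1|-d|G_m|\ge\frac\varepsilon{2q_0}|G_1|-d|\delta X|,$$
that is, $(d+1)|\delta X|\ge\frac\varepsilon{2q_0}|G_1|$. Add $|\delta X|\ge|G_m|\ge\frac{\varepsilon}{2q_0}|G_m|$, which uses $\varepsilon\le1$. Since $X$ lies in the union of the $Z_g$ with $g\in G_1\cup G_m$,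
$$(d+2)|\delta X|\ge\frac\varepsilon{2q_0}(|G_1|+|G_m|)\ge\frac\varepsilon{2q_0^2}|X|.\qquad\square$$

**Step 6.4: short closed walks suffice for exactness.** *Purpose: this is what the long cycles of Section 5 lacked.* There is a constant $L\ge2$ such that every antisymmetric $K$-valued function $c$ on oriented edges of $H_0$ which sums to $0$ along all closed walks of length $\le L$ is exact.

*Proof.* Let $\Phi$ be the free group on the set $\mathsf A$. By (SL) there is a finite set $\mathcal R$ of relators, including those expressing $a_i\cdot a_{\tau(i)}=1$, with normal closure $N$ and $\Phi/N=\Lambda$. Let $\ell_0$ bound their lengths, and put $L=2dt\ell_0$.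

*First on $B$.* Let $\bar c$ be antisymmetric on $B$, and suppose that it sums to $0$ along every walk that starts anywhere and spells a relator. For $v\in\Phi$ let $\bar c(g;v)$ be the sum along the walk from $g$ spelled by $v$. By antisymmetry, canceling a letter against its inverse does not change the sum, so this is well defined on $\Phi$. Moreover
$$\bar c(g;vv')=\bar c(g;v)+\bar c(gv;v').$$
For $r\in\mathcal R$ and $u\in\Phi$ the walk $r$ from $gu$ is closed with sum $0$, so $\bar c(g;uru^{-1})=\bar c(g;u)+0-\bar c(g;u)=0$. Hence $\bar c(g;\cdot)$ vanishes on $N$, whose elements are products of conjugates of relators and their inverses.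

On $\ker(\Phi\to\Lambda_p)$ the map $\bar c(1;\cdot)$ is a homomorphism to $(K,+)$, by the displayed formula. It vanishes on $N$, so it factors through $\ker(\Phi\to\Lambda_p)/N=\ker(\Lambda\to\Lambda_p)$. This group has finite index in $\Lambda$, so its abelianization is finite by (T). As $K$ has characteristic $0$, its additive group is torsion-free, so the homomorphism is zero. Thus $\bar c$ sums to zero on closed walks from $1$, and, as $B$ is connected, on all closed walks.

*Now on $H_0$.* Let $c$ be as in the statement. Let $\bar c(g,ga_i)$ be the $c$-sum along the walk that goes from $(g,1)$ along the subdivided path over $g$ to $(g,i)$, across the subdivided connecting edge to $(ga_i,\tau(i))$, and along the subdivided path over $ga_i$ to $(ga_i,1)$. The walk belonging to $(ga_i,g)$ is the reverse one, so $\bar c$ is antisymmetric. Each of these walks has length $\le2dt$, so a relator walk lifts to a closed walk of length $\le L$, on which $c$ sums to $0$. By the first part $\bar c$ sums to $0$ on all closed walks of $B$.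

A cycle of $H_0$ alternates between portions of subdivided paths over elements $g$ and full connecting segments, and contains at least one of the latter. Replace each portion over $g$ by the walk with the same ends via $(g,1)$. The $c$-sum does not change, because the subdivided path is a tree. So the $c$-sum of the cycle is the $\bar c$-sum of a closed walk in $B$, which is $0$. As $c$ sums to $0$ on all cycles of the connected graph $H_0$, it is exact. $\square$

The example after Definition 1.6 shows where finite abelianization enters: for $\mathbb Z\to\mathbb Z/m$ the kernel $m\mathbb Z$ has a nonzero homomorphism to $K$, and the conclusion fails for $C_m$.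

## 7. Matchings with long cycles that mix well

**Step 7.1: many matchings that keep the girth.** *Purpose: produce about $w^{w/2}$ candidate graphs.* Put $k'=\max(k,\lceil2/h\rceil)$ and $R_0=3\cdot2^{k'}$. In a graph of maximal degree $\le3$, at most $1+3+6+\dots+3\cdot2^{k'-1}=1+3(2^{k'}-1)\le R_0$ vertices lie within distance $k'$ of a given vertex, itself included. Order $W$, and let $w>2R_0$. Starting from $H_0$, perform $w/2-R_0$ steps. In each, take the least unmatched $u\in W$, choose an unmatched $v\in W$ at distance $>k'$ from $u$ in the current graph, and add the edge $uv$. Let $\mathcal M$ be the set of resulting matchings $M$ and put $H_M=H_0\cup M$.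

The vertices of $W$ have degree $2$ in $H_0$, so degrees never exceed $3$. Each added edge creates only cycles of length $>k'+1$, and $k'\ge2$. So $H_M$ is a simple connected graph on $V$ of maximal degree $3$ and girth $>k$. Distances in $H_0$ are at least those in the current graph, so
$$\operatorname{dist}_{H_0}(u,v)>k'\qquad(uv\in M).\tag{7.1}$$

When $2j$ vertices are unmatched there are at least $2j-R_0$ choices for $v$, and this is positive because $j>R_0$ at each step. The matching $M$ determines the sequence of choices: at each step $u$ is the least unmatched vertex and $v$ is its partner in $M$. Use $1-x\ge e^{-2x}$ for $0\le x\le\frac12$ with $x=R_0/(2j)$, together with $\sum_{j=R_0+1}^{w/2}\frac1j\le\ln w$. We get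
$$|\mathcal M|\ge\prod_{j=R_0+1}^{w/2}(2j-R_0)\ge w^{-R_0}\prod_{j=R_0+1}^{w/2}2j\ge c_0w^{-R_0}(w-1)!!,\qquad c_0=\frac1{2^{R_0}R_0!}.\tag{7.2}$$
The last step holds because the product of the $2j$ equals $w!!/(2^{R_0}R_0!)$ and $w!!\ge(w-1)!!$.

**Step 7.2: the family $\mathcal E$ of nearly alternating sets.** *Purpose: in Section 10 a set of this kind, depending on the embedding, must contain many edges of $M$; we prepare for all such sets at once.* The graph $H_0[W]$ is a union of $|E(B')|=\frac w{t-1}\le2\kappa w$ disjoint paths. Let $\mathcal E$ be the family of sets $Y\subset W$ for which one can delete at most $28\kappa w$ edges of $H_0[W]$ so that every remaining edge has exactly one end in $Y$. After the deletion, the components are paths, called *runs*; there are at most $30\kappa w$ of them, and $Y$ alternates on each.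

Example. If nothing is deleted and $Y$ consists of every second vertex on each path of $H_0[W]$, then $Y\in\mathcal E$.

A run with $s$ vertices contains at least $(s-1)/2$ elements of $Y$, so
$$|Y|\ge\frac{w-30\kappa w}2\ge0.4w.$$
The set $Y$ is determined by the deleted edges and one bit for each run. For integers $1\le m\le w$ we have $\sum_{s\le m}\binom ws\le(\mathrm ew/m)^m$, because $(m/w)^m\sum_{s\le m}\binom ws\le\sum_s\binom ws(m/w)^s=(1+m/w)^w\le\mathrm e^m$. The right side increases with $m\le w$, as the derivative of $m(1+\ln w-\ln m)$ is $\ln(w/m)\ge0$. Since $H_0[W]$ has at most $w$ edges, for large $w$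
$$|\mathcal E|\le\Big(\frac{\mathrm e}{28\kappa}\Big)^{28\kappa w}2^{30\kappa w}\le\mathrm e^{w/1000}.$$
Here $\ln(\mathrm e/(28\kappa))<11.5$ and $\ln2<0.7$, so the exponent is at most $10^{-6}(28\cdot11.5+30\cdot0.7)w<3.5\cdot10^{-4}w$.

**Step 7.3: mixing.** *Purpose: most matchings have many edges inside each $Y\in\mathcal E$.* Let $|Y|\ge0.4w$ and let $\hat M$ be a uniform random perfect matching of $W$. We claim that for large $w$ the probability that fewer than $w/130$ edges of $\hat M$ lie inside $Y$ is at most $\mathrm e^{-w/500}$.

For $\lfloor w/10\rfloor$ steps, reveal the partner of the least element of $Y$ whose partner is not yet known. Before each step fewer than $0.2w$ elements have known partners, so more than $0.2w$ elements of $Y$ do not. Conditionally on the past, the partner is uniform among the other elements with unknown partner. So it lies in $Y$ with probability at least $(0.2w-1)/w\ge\frac16$. This lower bound holds conditionally on every past. Hence, coupling step by step with independent trials of success probability $\frac16$, the number of edges inside $Y$ stochastically dominates $\mathrm{Bin}(\lfloor w/10\rfloor,\frac16)$. Its mean $\mu$ satisfies $\mu\ge\frac w{60}-\frac16$.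 Chernoff's bound $\Pr(\mathrm{Bin}\le\mu/2)\le\mathrm e^{-\mu/8}$ gives the claim, since for large $w$ we have $\mu/2\ge w/130$ and $\mu/8\ge w/500$.

There are $(w-1)!!$ perfect matchings of $W$. So the set $\mathcal N$ of those having fewer than $w/130$ edges inside some $Y\in\mathcal E$ satisfies
$$|\mathcal N|\le\mathrm e^{w/1000}\mathrm e^{-w/500}(w-1)!!=\mathrm e^{-w/1000}(w-1)!!.$$

**Step 7.4: the good matchings.** *Purpose: discard the badly mixing members of $\mathcal M$ and count the rest.* Extend each $M\in\mathcal M$ to a perfect matching $\hat M$ by pairing its $2R_0$ leftover vertices in increasing order. A fiber of $M\mapsto\hat M$ has at most $\binom{w/2}{R_0}\le w^{R_0}$ elements, since $M$ is $\hat M$ minus $R_0$ of its edges. Let $\mathcal M^*=\{M\in\mathcal M:\hat M\notin\mathcal N\}$. Then $|\mathcal M\setminus\mathcal M^*|\le w^{R_0}\mathrm e^{-w/1000}(w-1)!!$, which for large $w$ is at most half of the lower bound in (7.2).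

Moreover $((w-1)!!)^2\ge(w-1)!\ge(w/\mathrm e)^w/w$, so $(w-1)!!\ge(w/2\mathrm e)^{w/2}$, as $2^w\ge w$. Hence for large $w$
$$|\mathcal M^*|\ge\frac{c_0}2w^{-R_0}(w-1)!!\ge\frac{c_0}2w^{-R_0}\Big(\frac w{2\mathrm e}\Big)^{w/2}.\tag{7.3}$$
For $M\in\mathcal M^*$ and $Y\in\mathcal E$, at least $\frac w{130}-R_0$ edges of $M$ lie inside $Y$, because $\hat M$ has only $R_0$ edges outside $M$.

## 8. Coordinates for an embedding on the frame

Fix once and for all an orientation of each edge of $H_0$, an ordering of the edges and an ordering of $V$. Let $M\in\mathcal M^*$, let $f:V\to K$ be an embedding of $H_M$ in $\mathcal G(K,\mathcal U)$, and put $x_e=f(\mathrm{head})-f(\mathrm{tail})\in\mathcal U$ for $e\in E(H_0)$.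

**Step 8.1: the decor.** *Purpose: record, at a cost of only $C^n$ possibilities, all short relations between the $x_e$.* For a closed walk $\omega$ in $H_0$ of length $\le L$ let $m_\omega(e)$ be the net number of traversals of $e$. Then
$$\sum_em_\omega(e)x_e=0.$$
Choose a partition $\mathcal Q_\omega$ of $\{e:m_\omega(e)\ne0\}$ into sets $Q$ with $\sum_{e\in Q}m_\omega(e)x_e=0$ and no proper nonempty vanishing subsum; a partition into as many vanishing parts as possible has this property. Each $Q$ has at least two elements, as single terms are nonzero in characteristic $0$. By (ESS) in homogeneous form the vector $(x_e)_{e\in Q}$ is, up to scaling, one of at most $A(L)$ possibilities determined by $m_\omega$ and $Q$.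

The *decor* $\mathfrak D$ of $f$ consists of all the partitions $\mathcal Q_\omega$ and all these projective points. There are at most $n3^{L+1}$ walks $\omega$. For each there are at most $L^L$ partitions and at most $A(L)^L$ choices of points. So the number of decors is at most $C_1^{\,n}$ with a constant $C_1$.

**Step 8.2: classes and potentials.** *Purpose: write $f$ as in the cube example.* Let $\sim$ be the equivalence relation on $E(H_0)$ generated by $e\sim e'$ whenever $e,e'$ lie in a common $Q$. Let $E_1,\dots,E_J$ be its classes, in the order of their first edges, $e_i$ the first edge of $E_i$, and $b_i=x_{e_i}\in\mathcal U$. Put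
$$c_i(e)=x_e/b_i\ \text{ for }e\in E_i,\qquad c_i(e)=0\ \text{ otherwise},$$
extended antisymmetrically to the opposite orientations. Within one $Q$ the ratios $x_e/x_{e'}$ are given by $\mathfrak D$, so along chains of sets $Q$ the numbers $c_i(e)$ are determined by $\mathfrak D$. Each $Q$ lies in one class, so the sum of $c_i$ along any closed walk $\omega$ of length $\le L$ is $b_i^{-1}$ times the sum of the vanishing sums over the $Q\in\mathcal Q_\omega$ with $Q\subset E_i$, hence $0$. By Step 6.4 there is $f_i:V\to K$ whose differences along oriented edges are the $c_i$. Normalize $f_i$ to vanish on a largest of its level sets, ties being broken by the ordering of $V$. Then $f_i$ is determined by $\mathfrak D$. The function $f-\sum_ib_if_i$ has difference $0$ along every edge of the connected graph $H_0$, so it is constant. After a translation of $f$,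
$$f(u)=\sum_{i=1}^Jb_if_i(u)\qquad(u\in V).\tag{8.1}$$
Since $c_i(e)\neq0$ exactly for $e\in E_i$, the class $E_i$ is exactly the set of edges of $H_0$ joining different level sets of $f_i$. Put $X_i=\{f_i\ne0\}$ and $J(u)=\{i:f_i(u)\ne0\}$.

Example. On a 4-cycle in place of $H_0$, let $x_1+x_2+x_3+x_4=0$ split as $x_1+x_3=0$, $x_2+x_4=0$. The classes are $\{e_1,e_3\}$ and $\{e_2,e_4\}$. With $f=0$ at the first vertex, the values of $f$ are $0,\,b_1,\,b_1+b_2,\,b_2$. Here $f_1=(0,1,1,0)$ and $f_2=(0,0,1,1)$; the number of parameters is half the number of edges.

**Step 8.3: sizes of classes and supports.** *Purpose: bound $J$ and show that a typical vertex is touched by boundedly many $f_i$.*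

First,
$$|E_i|\ge2,\qquad\text{hence }J\le E/2.\tag{8.2}$$
If $E_i=\{e\}$, then, as $e$ is not a bridge, it lies on a cycle, along which $c_i$ would have nonzero sum, contradicting exactness.

Second,
$$|X_i|\le\frac4h|E_i|.\tag{8.3}$$
If the largest level set of $f_i$ has size $\ge n/2$, then $|X_i|\le n/2$ and $|E_i|\ge|\delta X_i|\ge h|X_i|$ by (6.1). Otherwise all level sets have size $<n/2$, and some union $Y$ of level sets has $\frac n4\le|Y|\le\frac n2$: take one level set of size $\ge\frac n4$ if there is one; if not, add level sets one by one until the size is $\ge\frac n4$. All edges of $\delta Y$ join different level sets, so $|E_i|\ge|\delta Y|\ge h\frac n4\ge\frac h4|X_i|$. Consequently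
$$\sum_u|J(u)|=\sum_i|X_i|\le\frac4hE\le\frac8hw.\tag{8.4}$$

**Step 8.4: classes with two edges.** *Purpose: these are the dangerous ones, and their potentials are very simple.* Let $|E_i|=2$. Then $f_i$ is constant on the components of $H_0-E_i$. There are at most two components, since $H_0$ minus one edge is connected. As $f_i$ is not constant, there are exactly two, and $f_i$ takes different values on them. So:

1. $X_i$ is one of the two components, $|X_i|\le\frac n2$, and $X_i$ is connected.
2. $h|X_i|\le|\delta X_i|\le2$, so $|X_i|\le2/h$.
3. Each of the two edges of $E_i$ has exactly one end in $X_i$.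
4. No edge $uv\in M$ has both ends in $X_i$: otherwise $\operatorname{dist}_{H_0}(u,v)<|X_i|\le2/h\le k'$, contrary to (7.1).

## 9. Blocks of parameters, and the borderline $w/2$

Given $\mathfrak D$, the embedding is described by the parameters $b_1,\dots,b_J$. Each edge of $M$ says that a combination of them is a unit. We now use these relations.

**Step 9.1: the equation of an edge of $M$.** *Purpose: keep the number of terms bounded, so that (ESS) costs a constant.* Let $D=\lceil32/(h\kappa)\rceil$. By (8.4) at most $\frac{8w}{hD}\le\frac\kappa4w$ vertices have $|J(u)|>D$. Let $M^b$ be the set of edges of $M$ with such an end, so $|M^b|\le\frac\kappa4w$, and let $M^g=M\setminus M^b$. For $e=uv\in M^g$ with $u<v$ put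
$$y_e=f(u)-f(v)\in\mathcal U,\qquad\Delta_i=f_i(u)-f_i(v),\qquad T_e=\{i:\Delta_i\ne0\}.$$
Then $T_e\subset J(u)\cup J(v)$, and $y_e\ne0$, so $1\le|T_e|\le2D$, and
$$\sum_{i\in T_e}\Delta_ib_i-y_e=0.\tag{9.1}$$
Fix a partition $\mathcal Q_e$ of $T_e\cup\{*\}$, where $*$ stands for the term $-y_e$, into minimal vanishing subsums. All terms are nonzero, so all parts have size $\ge2$. Given $\mathfrak D$ and $e$, the coefficients $\Delta_i$ are known. So by (ESS) there are at most $C_3=\big((2D+1)A(2D+1)\big)^{2D+1}$ possibilities for $\mathcal Q_e$ together with the projective points of its parts, that is, the values of the $b_i$ and $y_e$ in the part, up to scaling. These are the *local data* of $e$. They determine $b_i/b_{i'}$ for $i,i'\in Q\setminus\{*\}$, $Q\in\mathcal Q_e$.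

**Step 9.2: blocks.** *Purpose: keep track of which ratios of parameters are known.* For $I\subset M^g$ let $\approx_I$ be the equivalence relation on $\{1,\dots,J\}$ generated by $i\approx i'$ whenever $i,i'\in Q$ for some $Q\in\mathcal Q_e$, $e\in I$. Its classes are called *blocks*; let $\nu(I)$ be their number. For a block $\beta$ put $b_\beta=b_{\min\beta}$, and $\rho_i=b_i/b_\beta$ for $i\in\beta$. The $\rho_i$ are determined by $\mathfrak D$, $I$ and the local data of $I$. Introduce one basis vector $\mathbf e_\beta$ for each block and put
$$F_u=\sum_\beta\Big(\sum_{i\in\beta}f_i(u)\rho_i\Big)\mathbf e_\beta\in\bigoplus_\beta K\mathbf e_\beta.\tag{9.2}$$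
The linear map $\mathbf e_\beta\mapsto b_\beta$ sends $F_u$ to $\sum_if_i(u)b_i=f(u)$. As $f$ is injective, the $F_u$ $(u\in V)$ are distinct.

Example. Suppose $J=3$, $I=\{e\}$ and (9.1) for $e$ is $b_1+b_2+b_3-y=0$. If it has no proper vanishing subsum, there is a single block $\{1,2,3\}$ and $\nu$ falls from $3$ to $1$. If it splits as $b_1+b_2=0$, $b_3=y$, the blocks are $\{1,2\},\{3\}$, with $\rho_1=1$, $\rho_2=-1$, and $\nu$ falls only to $2$.

**Step 9.3: an edge that merges nothing is nearly determined.** *Purpose: such edges join two of the points $F_u$ along one coordinate axis.*
$$\text{If }e=uv\in M^g,\ \nu(I\cup\{e\})=\nu(I),\text{ then }F_u-F_v=\gamma\,\mathbf e_\beta\text{ for some block }\beta\text{ and }\gamma\in\mathcal U.\tag{9.3}$$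
We may take $u<v$, as $-1\in\mathcal U$. Each $Q\setminus\{*\}$, $Q\in\mathcal Q_e$, lies in one block of $\approx_I$. If $*\notin Q$, then $\sum_{i\in Q}\Delta_ib_i=0$; dividing by $b_\beta$ of the block gives $\sum_{i\in Q}\Delta_i\rho_i=0$, so $Q$ contributes nothing to $F_u-F_v$. The part $Q\ni*$ has $Q\setminus\{*\}$ nonempty, in some block $\beta$; from $\sum_{i\in Q\setminus\{*\}}\Delta_ib_i=y_e$ it contributes $(y_e/b_\beta)\mathbf e_\beta$, and $y_e/b_\beta\in\mathcal U$.

**Where the straightforward count stops.** Add edges of $M^g$ to $I$ as long as they lower $\nu$. The edges in $I$ number at most $J\le E/2\le(\frac12+\kappa)w$. Naming them costs about $w^{|I|}$, and by (9.3) and Section 11 the remaining edges will be cheap. But $w^{(1/2+\kappa)w}$ is larger than the number $w^{w/2}$ of matchings: the bound misses by a hair. It is at the limit only if $J$ is close to $E/2$, that is, if nearly all classes have exactly two edges, and if the edges of $I$ lower $\nu$ by only one each. The next section shows that both together cannot happen. The tool is the following remark.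

**Step 9.4: four singletons force a double merger.** *Purpose: a criterion for edges that lower $\nu$ by at least two.*
$$\text{If }T_e\text{ contains four indices that are singleton blocks of }\approx_I,\text{ then }\nu(I)-\nu(I\cup\{e\})\ge2.\tag{9.4}$$
At most one of the four indices has its part equal to $\{i,*\}$. Each of the other three lies in a part with another index, so its block is merged with a different block. If the number of blocks dropped by at most $1$, at most two of the old blocks would be merged with a different block. So it drops by at least $2$. Three singletons would not be enough, as the split $\{1,2\},\{3,*\}$ in the previous example shows.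

**Step 9.5: choice of $I$.** *Purpose: use double mergers first.* *Phase 1:* starting with $\emptyset$, add edges of $M^g$ that lower $\nu$ by at least $2$, as long as possible. This yields $I_1$. Put $R_1=J-\nu(I_1)\ge2|I_1|$. *Phase 2:* add edges of $M^g$ that lower $\nu$ by at least $1$, as long as possible. This yields $I\supset I_1$. Then $|I\setminus I_1|\le\nu(I_1)=J-R_1$, so
$$|I|\le J-R_1+|I_1|\le J-\tfrac12R_1.\tag{9.5}$$

## 10. Saving $\kappa w$: a parity argument on two-edge classes

**Proposition 10.1.** For $w$ large, $|I|\le(\frac12-\kappa)w$.

*Proof.* If $J\le(\frac12-\kappa)w$, this is clear from (9.5). If $R_1\ge4\kappa w$, then $|I|\le\frac E2-2\kappa w\le(\frac12+\kappa)w-2\kappa w$. So assume $J>(\frac12-\kappa)w$ and $R_1<4\kappa w$; we derive a contradiction by finding an edge that Phase 1 should have added.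

**Step 10.2: almost every edge is good.** *Purpose: show that two-edge classes not touched by Phase 1 cover nearly all of $H_0$.* Let $J_2$ be the number of classes with $|E_i|=2$. From $E\ge2J_2+3(J-J_2)$ we get
$$J_2\ge3J-E\ge(\tfrac32-3\kappa)w-(1+2\kappa)w=(\tfrac12-5\kappa)w.$$
A block of $\approx_{I_1}$ of size $s\ge2$ has $s\le2(s-1)$, and the sum of all $s-1$ is $R_1$. So at most $2R_1<8\kappa w$ indices lie in non-singleton blocks. Call $i$ *untouched* if $|E_i|=2$ and $\{i\}$ is a block of $\approx_{I_1}$; there are at least $(\frac12-13\kappa)w$ untouched $i$. Call an edge of $H_0$ *good* if its class is untouched. At least $(1-26\kappa)w$ edges are good, so at most $(1+2\kappa)w-(1-26\kappa)w=28\kappa w$ are not.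

**Step 10.3: parity alternates along good edges.** *Purpose: find a set in $\mathcal E$ on which many untouched indices are active.* For $u\in V$ let $N(u)$ be the set of untouched $i$ with $u\in X_i$. Along a good edge of class $i$, exactly one end lies in $X_i$ by Step 8.4, and no $f_{i'}$ with $i'\ne i$ changes. So $N$ changes exactly by the element $i$, and $|N|$ changes parity. Let
$$\mathrm{Ev}=\{u\in W:|N(u)|\text{ even}\}.$$
Deleting the at most $28\kappa w$ non-good edges of $H_0[W]$ shows $\mathrm{Ev}\in\mathcal E$. There are at most $30\kappa w$ runs, and all edges of runs are good.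

Example. If a run begins with a vertex where $N=\emptyset$, followed by good edges of distinct classes $i,j,l$, then the sets $N$ along it are $\emptyset,\{i\},\{i,j\},\{i,j,l\}$, and $\mathrm{Ev}$ contains the first and third of these vertices.

**Step 10.4: $N=\emptyset$ is rare.** *Purpose: turn "even" into "at least two".* Each run contains at most one $u$ with $N(u)=\emptyset$. Let $u\ne u'$ be two such vertices in a run. Only classes occurring on the path of good edges between them can satisfy $f_i(u)\ne f_i(u')$. These classes are untouched, and $N(u)=N(u')=\emptyset$ gives $f_i(u)=f_i(u')=0$ for them. So $f(u)=f(u')$ by (8.1), contradicting injectivity.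

Hence $P=\{u\in\mathrm{Ev}:N(u)\ne\emptyset\}$ misses at most $30\kappa w$ elements of $\mathrm{Ev}$, and $|N(u)|\ge2$ for $u\in P$.

**Step 10.5: the missed edge.** *Purpose: conclude with (9.4).* Since $M\in\mathcal M^*$ and $\mathrm{Ev}\in\mathcal E$, at least $\frac w{130}-R_0$ edges of $M$ lie inside $\mathrm{Ev}$. Discard the following:

- those with an end outside $P$, at most $30\kappa w$ as $M$ is a matching;
- those in $M^b$, at most $\kappa w/4$;
- those in $I_1$, at most $R_1/2\le2\kappa w$.

As $\kappa=10^{-6}$, for large $w$ some $e=uv\in M^g\setminus I_1$ with $u,v\in P$ remains. By item 4 of Step 8.4, no untouched $X_i$ contains both $u$ and $v$. So $N(u)\cap N(v)=\emptyset$, and for $i\in N(u)$ we have $f_i(u)\ne0=f_i(v)$, and similarly with $u,v$ exchanged. Hence $T_e\supset N(u)\cup N(v)$ contains at least four singleton blocks of $\approx_{I_1}$. By (9.4), $e$ lowers $\nu(I_1)$ by at least $2$, so it could have been added in Phase 1. This is a contradiction. $\square$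

## 11. Few unit steps along coordinate axes among $N$ points

By (9.3), the edges of $M^g\setminus I$ connect points $F_u$ whose difference is a unit on a single axis. The next lemma says that such pairs are rare, whatever the dimension.

**Lemma 11.1.** For every $\eta>0$ there is $C_\eta$, depending only on $\eta$ and $\operatorname{rank}\mathcal U$, such that for every finite-dimensional space $\bigoplus_\beta K\mathbf e_\beta$, any $N\ge1$ points span at most $C_\eta N^{1+\eta}$ edges in the graph where $x\sim y$ iff $x-y\in\bigcup_\beta\mathcal U\mathbf e_\beta$.

*Proof.* Put $\ell=\lceil1/\eta\rceil$ and $C=2^{\ell+1}+2\ell A(\ell)+1$. We show that $C_\eta=C$ works. Suppose there are more than $CN^{1+\eta}$ edges.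

**Step 11.2: many walks with the same ends.** *Purpose: a lower bound for a number of walks.* Delete repeatedly a vertex of degree $<CN^\eta$. At most $N$ deletions remove at most $CN^{1+\eta}$ edges, fewer than all, so a nonempty subgraph of minimal degree $\delta\ge CN^\eta\ge2^{\ell+1}$ remains. Fix a vertex $x_0$ of it and build walks $x_0,x_1,\dots,x_\ell$ in it with steps $v_s=x_s-x_{s-1}$, choosing $v_s$ so that no nonempty subsum of $v_1,\dots,v_s$ vanishes. The forbidden values of $v_s$ are the negatives of subsums of $v_1,\dots,v_{s-1}$, at most $2^\ell\le\delta/2$ in number. So each step has at least $\delta/2$ choices, and there are at least $(\delta/2)^\ell$ such walks. Some endpoint $x_0+z$ is reached by at least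
$$\frac{(\delta/2)^\ell}N\ge\Big(\frac C2\Big)^\ell N^{\eta\ell-1}\ge\Big(\frac C2\Big)^\ell$$
of them.

**Step 11.3: few walks with the same ends.** *Purpose: the opposite bound, from (ESS) in each coordinate.* Fix $z$. Each step lies in $\mathcal U\mathbf e_\beta$ for exactly one $\beta$, its coordinate. The steps of a used coordinate form a nonempty subsum, so their total is nonzero. Hence the set of used coordinates is the support of $z$, which has at most $\ell$ elements, and the assignment of steps to coordinates can be chosen in at most $\ell^\ell$ ways. In each used coordinate $\beta$ the steps form a solution in $\mathcal U$, without vanishing subsums, of $\sum\gamma_s=z_\beta\ne0$ with at most $\ell$ terms. By (ESS) there are at most $A(\ell)$ such. So there are at most $\ell^\ell A(\ell)^\ell<(C/2)^\ell$ walks, contradicting Step 11.2. $\square$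

## 12. Comparing the two counts

*Purpose: prove Theorem 1 by counting the $M\in\mathcal M^*$ for which $H_M$ occurs.*

Suppose $H_M$ occurs, $M\in\mathcal M^*$. Choose an embedding and form $\mathfrak D$, $M^b$, $I$ and the local data of $I$ as above. Let $\mathcal H$ be the graph on $W$ in which $u\sim v$ iff $F_u-F_v\in\bigcup_\beta\mathcal U\mathbf e_\beta$. It is determined by $\mathfrak D$, $I$ and the local data of $I$, since these determine the $f_i$, the blocks and the $\rho_i$. When Phase 2 has ended, no edge of $M^g$ lowers $\nu(I)$. So by (9.3), $M\setminus(M^b\cup I)$ is a matching contained in $\mathcal H$.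

As the $F_u$ are distinct, Lemma 11.1 shows that $\mathcal H$ has at most $C_\eta w^{1+\eta}$ edges. A matching in $\mathcal H$ is determined by telling for each $u\in W$ its partner or that there is none. By the inequality of arithmetic and geometric means, $\mathcal H$ contains at most
$$\prod_{u\in W}(1+\deg_{\mathcal H}u)\le\Big(\frac1w\sum_u(1+\deg_{\mathcal H}u)\Big)^w\le(1+2C_\eta w^\eta)^w$$
matchings. Take $\eta=\kappa/4$; then this is at most $(1+2C_\eta)^ww^{\kappa w/4}$.

The number of matchings with $a$ edges on $W$ is at most $2^ww^a$: choose the set of smaller ends, then their partners. And $a$ takes at most $w$ values. Since $M$ is the union of $M^b$, $I$ and the rest, the number of $M\in\mathcal M^*$ for which $H_M$ occurs is at most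
$$\underbrace{C_1^{\,n}}_{\mathfrak D}\cdot\underbrace{w2^ww^{\kappa w/4}}_{M^b}\cdot\underbrace{w2^ww^{(\frac12-\kappa)w}C_3^{\,w}}_{I\text{ and its local data}}\cdot\underbrace{(1+2C_\eta)^ww^{\kappa w/4}}_{\text{rest}}\le C_4^{\,w}w^{(\frac12-\frac\kappa2)w}.\tag{12.1}$$
Here we used $|M^b|\le\frac\kappa4w$, Proposition 10.1 and $n\le2w$; the exponents of $w$ add up to $\frac\kappa4+\frac12-\kappa+\frac\kappa4=\frac12-\frac\kappa2$.

By (7.3), $|\mathcal M^*|\ge\frac{c_0}2w^{-R_0}(w/2\mathrm e)^{w/2}$. All constants are independent of $p$, so the quotient of this by (12.1) is at least
$$\frac{c_0}2\,w^{-R_0}(2\mathrm e)^{-w/2}C_4^{-w}\,w^{\kappa w/2},$$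
which tends to infinity with $w$, hence with $p$. For $p$ large some $H_M$ does not occur. It is connected, of maximal degree $3$, and has girth $>k$. This proves Theorem 1. $\blacksquare$

Since $k$ was arbitrary, no constant $k$ as in Problem 3.7 exists.

## 13. Making the graph $3$-regular by a Cayley graph generated by involutions

**Proof of Theorem 2(a).** We may assume $k\ge2$. Let $H$ be a graph as in Theorem 1, and put $q=\sum_v(3-\deg v)$. If $q=0$, then $H$ is already $3$-regular; so let $q>0$. Assign to each vertex $v$ exactly $3-\deg v$ slots, numbering all slots $1,\dots,q$. The idea is to join many copies of $H$ at their slots, following a group in which short words are nontrivial.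

**Step 13.1: the group.** *Purpose: involutions $g_1,\dots,g_q$ in a finite group without short relations.* Let $T$ be the ball of radius $k$ in the $q$-regular tree, properly edge-colored by $1,\dots,q$. Let $g_i$ be the involution of $V(T)$ exchanging the ends of every edge of color $i$ and fixing the other vertices. Consider a word $g_{i_1}\cdots g_{i_s}$ with $1\le s\le k$ and consecutive letters distinct. Let its letters act one after the other on the center. Each letter moves the current vertex along an edge of a color different from the one just used, and a vertex at distance less than $k$ from the center has edges of all $q$ colors in $T$. So the center moves along a non-backtracking path to a vertex at distance $s$, and the word is nontrivial. Hence in the finite group $\langle g_1,\dots,g_q\rangle$ every trivial word of length $\ge1$ with consecutive letters distinct has length $>k$.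

Example. For $q=1$ the tree is a single edge, and the group has order $2$.

**Step 13.2: joining copies.** *Purpose: build the regular graph.* Take a copy $H^x$ of $H$ for each group element $x$, and join the vertex of slot $i$ of $H^x$ to the vertex of slot $i$ of $H^{xg_i}$. Since $g_i^2=1$, this is symmetric in the two copies, and each slot receives exactly one edge. The result is simple: $g_i\ne1$, so no such edge stays inside a copy; and $xg_i=xg_j$ with $i\ne j$ would make $g_ig_j$ a trivial word of length $2\le k$, so different slots of a copy lead to different copies. Hence the result is $3$-regular. It is connected, since $H$ is connected and the $g_i$ generate the group. It contains $H$, so it does not occur.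

**Step 13.3: girth.** *Purpose: check that no short cycles were created.* A cycle inside one copy has length $>k$. Any other cycle uses $s\ge1$ edges between copies. The colors of consecutive ones are distinct, because each copy has only one such edge of each color and a cycle does not repeat an edge. Starting from a copy on the cycle, these colors spell a word that returns to this copy, that is, a trivial word with consecutive letters distinct. So $s>k$ by Step 13.1, and the cycle has length $>k$. Thus the girth is $>k$. $\blacksquare$
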